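
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Short sums of unit vectors with non-negative inner products}


\begin{abstract}
Let $n\equiv r\pmod d$ with $0\le r<d$. We prove a conjecture attributed to
W.~Kruskal: if $n$ unit vectors in $\mathbb R^d$ have mutually non-negative
inner products, then the squared length of their sum is at least
$\bigl(n^2+r(d-r)\bigr)/d$, with equality exactly when the vectors are spread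
as evenly as possible over an orthonormal basis. The proof attaches to each
vector an effective multiplicity and shows that the reciprocals of these
multiplicities add up to at most $d$. The same argument bounds
$\sum_{j,k}|\langle v_j,v_k\rangle|^p$ for arbitrary real or complex unit
vectors when $n\ge d$ and $0<p\le 2q/(q+1)$, where $q=\lfloor n/d\rfloor$. For
fixed $d$ and $n$ not divisible by $d$, this range of exponents has the optimal
order as $q\to\infty$.
\end{abstract}

\section{The question and the answer}

Unit vectors $v_1,\dots,v_n\in\mathbb R^d$ with $\langle v_j,v_k\rangle\ge 0$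
for all $j,k$ cannot cancel each other, since
\[
\Bigl\|\sum_{j}v_j\Bigr\|^2=\sum_{j,k}\langle v_j,v_k\rangle\ \ge\ n .
\]
How short can their sum be? If $n\le d$, the vectors may be orthonormal and the
value $n$ is attained. If $n>d$, there is not enough room for orthogonality,
and some inner products of distinct members of the list must be positive.

A first lower bound comes from replacing each inner product by its square,
which is not larger. Let $S=\sum_k v_kv_k^{T}$. Then
$\operatorname{tr}S=\sum_k\|v_k\|^2=n$ and
$\operatorname{tr}S^2=\sum_{j,k}\langle v_j,v_k\rangle^2$. The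
Cauchy--Schwarz inequality for the at most $d$ nonzero eigenvalues of $S$ gives
\begin{equation}\label{eq:quadratic}
\sum_{j,k}\langle v_j,v_k\rangle\ \ge\ \sum_{j,k}\langle v_j,v_k\rangle^2
=\operatorname{tr}S^2\ \ge\ \frac{(\operatorname{tr}S)^2}{\operatorname{rank}S}
\ \ge\ \frac{n^2}{d}.
\end{equation}
Only the first inequality uses the sign condition.
If $d$ divides $n$, then $n/d$ copies of an orthonormal basis attain this bound.
If $d$ does not divide $n$, the two demands behind \eqref{eq:quadratic}
conflict. The first inequality is sharp only if all inner products are $0$ or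
$1$, so that the vectors are copies of orthonormal vectors. The others are
sharp only if $S=\frac nd I$, so that each of $d$ orthonormal vectors would
occur $n/d$ times, which is not an integer. If we keep to
copies of an orthonormal basis with multiplicities $\mu_1,\dots,\mu_d$, the
squared length is $\sum_i\mu_i^2$. It is smallest when the $\mu_i$ differ by at
most one: moving a copy from a basis vector of multiplicity $\mu$ to one of
multiplicity $\mu'\le\mu-2$ changes the sum of squares by $2(\mu'-\mu+1)<0$.
Throughout we write
\[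
n=qd+r,\qquad q=\lfloor n/d\rfloor,\qquad 0\le r<d .
\]
The even spread has $r$ multiplicities $q+1$ and $d-r$ multiplicities $q$,
so its value is
\begin{equation}\label{eq:B}
B:=r(q+1)^2+(d-r)q^2=q^2d+2qr+r=\frac{n^2+r(d-r)}{d}=(2q+1)n-q(q+1)d .
\end{equation}
The last two equalities follow by substituting $n=qd+r$. The excess
$r(d-r)/d$ over \eqref{eq:quadratic} is the cost of integrality. A
conjecture attributed to W.~Kruskal \cite{source} says that no
configuration does better than the even spread, and that no other
configuration does equally well. It is true.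

\begin{theorem}\label{thm:kruskal}
Let $v_1,\dots,v_n\in\mathbb R^d$ be unit vectors with
$\langle v_j,v_k\rangle\ge0$ for all $j,k$. Then
\[
\Bigl\|\sum_{j=1}^n v_j\Bigr\|^2\ \ge\ \frac{n^2+r(d-r)}{d}.
\]
Equality holds if and only if there is an orthonormal basis $e_1,\dots,e_d$ of
$\mathbb R^d$ such that every $v_j$ is some $e_i$ and each $e_i$ occurs
$\lfloor n/d\rfloor$ or $\lceil n/d\rceil$ times.
\end{theorem}

The idea is to replace the single constraint $\sum_jm_j\ge n^2/d$ on the numbers
$m_j=\sum_k\langle v_j,v_k\rangle^2$, which is contained in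
\eqref{eq:quadratic}, by the stronger constraint $\sum_j1/m_j\le d$. Each row
sum $\sum_k\langle v_j,v_k\rangle$ is then bounded below by a function of $m_j$
that is linear in $1/m_j$ and exact for $m_j=q$ and $m_j=q+1$.

The sign condition cannot simply be dropped, since $v+(-v)=0$. It can, however,
be replaced by absolute values. The method then also allows complex
vectors and exponents other than $1$. We use $0^p=0$ for $p>0$.

\begin{theorem}\label{thm:power}
Let $\mathbb F=\mathbb R$ or $\mathbb C$, let $n\ge d$, and let
$0<p\le\frac{2q}{q+1}$. For arbitrary unit vectors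
$v_1,\dots,v_n\in\mathbb F^d$ with $\rho=\dim\operatorname{span}(v_1,\dots,v_n)$,
\[
\sum_{j,k=1}^n|\langle v_j,v_k\rangle|^p\ \ge\ (2q+1)n-q(q+1)\rho\ \ge\ B .
\]
The sum equals $B$ if and only if there is an orthonormal basis
$e_1,\dots,e_d$ of $\mathbb F^d$ such that each $v_j$ is a unimodular multiple
of some $e_i$ and each line $\mathbb Fe_i$ contains $\lfloor n/d\rfloor$ or
$\lceil n/d\rceil$ of the $v_j$.
\end{theorem}

Here and below, vectors are counted with repetition. Since $n\ge d$ means
$q\ge1$, we have $1\le\frac{2q}{q+1}<2$. Thus $p=1$ is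
always allowed, and this case contains Theorem~\ref{thm:kruskal} for $n\ge d$.
For $n<d$ we have $q=0$ and $B=n$, and the
diagonal terms alone give $\sum_{j,k}|\langle v_j,v_k\rangle|^p\ge n=B$ for every
$p>0$, with equality if and only if the $v_j$ are orthonormal.

For fixed vectors the sum in Theorem~\ref{thm:power} does not increase when $p$
grows, because $|\langle v_j,v_k\rangle|\le1$. Hence, for given $n\ge d$ with
$0<r<d$, the exponents $p>0$ for which
\begin{equation}\label{eq:pineq}
\sum_{j,k}|\langle v_j,v_k\rangle|^p\ge B\qquad\text{for all unit vectors }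
v_1,\dots,v_n\in\mathbb R^d
\end{equation}
form an interval starting at $0$. Let $p^*=p^*(n,d)$ be its right endpoint. In
the next statement $e$ is Euler's number.

\begin{proposition}\label{prop:exponent}
If $q\ge1$ and $0<r<d$, then
\[
2-\frac{2}{q+1}\ \le\ p^*(n,d)\ \le\ 2-\frac{e\,r(d-r)}{4\,q\,d^3}.
\]
In particular, for fixed $d$, the quantity $2-p^*$ has exact order $1/q$.
\end{proposition}

If $r=0$, there is no restriction below $2$: for all $0<p\le2$ and all unit
vectors in $\mathbb R^d$ we have
$\sum_{j,k}|\langle v_j,v_k\rangle|^p\ge\sum_{j,k}|\langle v_j,v_k\rangle|^2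
\ge n^2/d=B$ by the part of \eqref{eq:quadratic} that needs no sign condition.

\section{Three vectors in the plane}\label{sec:three}

The smallest case with $n>d$ in which \eqref{eq:quadratic} is not sharp is
$d=2$, $n=3$. Here $q=r=1$ and $B=5$, while $n^2/d=9/2$. We prove the
inequality of Theorem~\ref{thm:kruskal} in this case in a way that extends to
all $n\ge d$.

Arrange the inner products in a $3\times3$ matrix, the \emph{Gram matrix}, and
look at row $j$. It consists of a $1$ and two numbers $a,b\in[0,1]$. Let
\[
R_j=1+a+b,\qquad m_j=1+a^2+b^2 .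
\]
We want $R_1+R_2+R_3\ge5$, and \eqref{eq:quadratic} tells us that
$m_1+m_2+m_3\ge\frac92$.

\smallskip
\emph{One row.} The bound $R_j\ge m_j$ wastes something when $m_j$ is not an
integer. Indeed $a+b\ge\sqrt{a^2+b^2}$, so
\begin{equation}\label{eq:smallrow}
R_j\ge 1+\sqrt{m_j-1}\quad\text{if }1\le m_j\le2,\qquad
R_j\ge m_j\quad\text{if } m_j\ge2 .
\end{equation}
This together with $\sum_jm_j\ge\frac92$ is still not enough. The numbers
$(m_1,m_2,m_3)=(1,\frac32,2)$ satisfy that constraint, but \eqref{eq:smallrow}
gives them only $R_1+R_2+R_3\ge4+\sqrt{1/2}$, which is less than $5$. We need to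
know more about how the $m_j$ can be distributed.

\smallskip
\emph{The constraint that works.} We claim that
\begin{equation}\label{eq:smallharm}
\frac1{m_1}+\frac1{m_2}+\frac1{m_3}\le2 ,
\end{equation}
which rules out $(1,\frac32,2)$, whose reciprocals add up to $\frac{13}6$. Let
$S=\sum_kv_kv_k^{T}$ and $D=\det S$. If $D=0$, the three vectors are parallel,
all $m_j$ equal $3$, and \eqref{eq:smallharm} holds. Let $D>0$. The eigenvalues of
$S$ are $\lambda$ and $3-\lambda$, because $\operatorname{tr}S=3$. The number
$m_j=\langle v_j,Sv_j\rangle$ lies between them, so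
$(m_j-\lambda)(m_j-3+\lambda)\le0$. This says that $m_j(3-m_j)\ge D$, or
$\frac1{m_j}\le\frac{3-m_j}{D}$. Since
$\sum_jm_j=\operatorname{tr}S^2=(\operatorname{tr}S)^2-2D=9-2D$,
\[
\sum_j\frac1{m_j}\le\frac{9-\sum_jm_j}{D}=\frac{2D}{D}=2 .
\]

\smallskip
\emph{Combination.} The conjectured optimal configuration $e_1,e_1,e_2$ has
$(m_1,m_2,m_3)=(2,2,1)$ and $R_j=m_j$. We look for a lower bound for $R_j$ that is
linear in $1/m_j$, so that \eqref{eq:smallharm} can be applied, and exact for
$m_j=1$ and $m_j=2$. The only candidate is
\begin{equation}\label{eq:smallg}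
R_j\ \ge\ 3-\frac2{m_j} .
\end{equation}
If $m_j=1+s$ with $0\le s\le1$, it follows from \eqref{eq:smallrow} and
\[
1+\sqrt s-\Bigl(3-\frac2{1+s}\Bigr)=\sqrt s-\frac{2s}{1+s}
=\frac{\sqrt s\,(1-\sqrt s)^2}{1+s}\ge0 .
\]
If $m_j\ge2$, it follows from \eqref{eq:smallrow} and
$m_j-3+\frac2{m_j}=\frac{(m_j-1)(m_j-2)}{m_j}\ge0$. Summing \eqref{eq:smallg}
over the rows and using \eqref{eq:smallharm},
\[
\sum_jR_j\ \ge\ 9-2\sum_j\frac1{m_j}\ \ge\ 9-4=5 .
\]

The general proof has the same three parts: a bound for
$\sum_j1/m_j$, a lower bound for a row with given $m_j$, and an inequality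
in one variable that makes the row bound linear in $1/m_j$.

\section{Effective multiplicities}

Let $\mathbb F=\mathbb R$ or $\mathbb C$, with the inner product linear in the
second argument. For unit vectors $v_1,\dots,v_n\in\mathbb F^d$ put
\[
m_j=\sum_{k=1}^n|\langle v_k,v_j\rangle|^2 .
\]
If any two of the lines $\mathbb Fv_j$ are equal or orthogonal, then $m_j$ is
the number of vectors on the line of $v_j$. In general we regard $m_j$ as an
effective multiplicity. In the special case, $\sum_j1/m_j$ counts the
lines, because each line contributes $1$. Orthogonal lines number at most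
$d$, and the next lemma says that this count is bounded by the dimension for all
configurations. It generalizes \eqref{eq:smallharm}.

\begin{lemma}\label{lem:harmonic}
Let $W=\operatorname{span}(v_1,\dots,v_n)$ and $\rho=\dim W$. Then
$\displaystyle\sum_{j=1}^n\frac1{m_j}\le\rho$.
\end{lemma}

\begin{proof}
Define $S\colon W\to W$ by $Sx=\sum_k\langle v_k,x\rangle v_k$. Then $S$ is
self-adjoint and $\langle x,Sx\rangle=\sum_k|\langle v_k,x\rangle|^2$. If this
vanishes, then $x\in W$ is orthogonal to all $v_k$, so $x=0$. Thus $S$ is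
positive definite on $W$, and it has an inverse and a positive definite square
root $S^{1/2}$ with inverse $S^{-1/2}$. Put
\[
w_j=\langle v_j,S^{-1}v_j\rangle .
\]
We show that $1/m_j\le w_j$ and that the $w_j$ add up to $\rho$.

Since $m_j=\langle v_j,Sv_j\rangle=\|S^{1/2}v_j\|^2$ and
$w_j=\|S^{-1/2}v_j\|^2$, the Cauchy--Schwarz inequality gives
\[
1=\langle v_j,v_j\rangle^2=\langle S^{1/2}v_j,S^{-1/2}v_j\rangle^2\le m_jw_j ,
\]
so $1/m_j\le w_j$. The operator $x\mapsto\langle v_j,x\rangle S^{-1}v_j$ on $W$ has
trace $\langle v_j,S^{-1}v_j\rangle=w_j$, and the sum of these operators over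
$j$ is $S^{-1}S=I_W$. Taking traces, $\sum_jw_j=\rho$.
\end{proof}

By the Cauchy--Schwarz inequality
$n^2\le\bigl(\sum_jm_j\bigr)\bigl(\sum_j1/m_j\bigr)$, the lemma implies
$\sum_jm_j\ge n^2/\rho$. So it refines the bound
$\operatorname{tr}S^2\ge n^2/d$ in \eqref{eq:quadratic}. As
Section~\ref{sec:three} showed, the refinement is needed.

\section{The cost of a row}

Fix $p\in(0,2)$. Row $j$ of the matrix $\bigl(|\langle v_j,v_k\rangle|\bigr)$
has entries in $[0,1]$ with sum of squares $m_j$. How small can the sum of the
$p$-th powers be? Because $p<2$, it pays to concentrate the sum of squares in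
as few entries as possible. The bound $1$ on the entries limits this, so the
cheapest list of numbers in $[0,1]$ with sum of squares $m$ has
$\lfloor m\rfloor$ entries $1$ and at most one
entry strictly between $0$ and $1$. For $t\ge0$ put
\[
h_p(t)=\lfloor t\rfloor+(t-\lfloor t\rfloor)^{p/2}.
\]
Since $s^{p/2}\ge s$ for $0\le s\le1$, we have $h_p(t)\ge t$, and $h_p(t)=t$ if
$t$ is an integer.

\begin{lemma}\label{lem:row}
If $x_1,\dots,x_n\in[0,1]$ and $m=\sum_kx_k^2$, then
$\sum_kx_k^p\ge h_p(m)$.
\end{lemma}

\begin{proof}
Put $y_k=x_k^2$. The function $f(y)=\sum_ky_k^{p/2}$ is concave on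
the compact polytope $Q=\{y\in[0,1]^n:\sum_ky_k=m\}$, because $0<p/2<1$. Every
point of $Q$ is a convex combination of vertices of $Q$, so by concavity $f$ is
at least its smallest value at a vertex. A vertex has at most one coordinate in
the open interval $(0,1)$: if there were two, adding $\pm\varepsilon$ to one
and $\mp\varepsilon$ to the other, with $\varepsilon>0$ small, would exhibit
the point as the midpoint of two other points of $Q$. So the coordinates of a
vertex are $\lfloor m\rfloor$ ones, one coordinate $m-\lfloor m\rfloor$ if this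
is nonzero, and zeros. The value of $f$ there is $h_p(m)$.
\end{proof}

To use Lemma~\ref{lem:harmonic} we need a lower bound for $h_p(t)$ that is
linear in $1/t$. In the conjectured optimal configurations all $m_j$ are $q$ or
$q+1$, so the bound has to be exact at $t=q$ and $t=q+1$. For $q\ge1$ this
determines it as
\[
g(t)=2q+1-\frac{q(q+1)}t\qquad(t>0),
\]
and indeed $g(q)=q$ and $g(q+1)=q+1$.

\begin{lemma}\label{lem:chord}
Let $q\ge1$ and $0<p\le\frac{2q}{q+1}$. Then $h_p(t)\ge g(t)$ for all $t>0$,
with equality only if $t\in\{q,q+1\}$.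
\end{lemma}

\begin{proof}
We have
\[
t-g(t)=\frac{t^2-(2q+1)t+q(q+1)}t=\frac{(t-q)(t-q-1)}t .
\]
If $t\notin[q,q+1]$, this is positive, and $h_p(t)\ge t>g(t)$. If
$t\in\{q,q+1\}$, then $h_p(t)=t=g(t)$. Now let $t=q+s$ with $0<s<1$. Then
$g(t)-q=q+1-\frac{q(q+1)}{q+s}=\frac{(q+1)s}{q+s}$. The weighted inequality
between arithmetic and geometric means, applied to $1$ with weight
$\frac q{q+1}$ and to $s$ with weight $\frac1{q+1}$, gives
\[
\frac{q+s}{q+1}>s^{1/(q+1)},
\]
and the inequality is strict because $s\ne1$ and both weights are positive. Therefore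
\[
g(t)-q=\frac{(q+1)s}{q+s}<\frac{s}{s^{1/(q+1)}}=s^{q/(q+1)}\le s^{p/2}
=h_p(t)-q ,
\]
where the last inequality uses $s<1$ and $p/2\le q/(q+1)$.
\end{proof}

\begin{remark}
This is the only place where we need $p\le\frac{2q}{q+1}$ and not just $p<2$,
and the lemma fails for larger $p<2$. At $s=1$ the functions $s^{p/2}$ and
$\frac{(q+1)s}{q+s}$ both equal $1$, and their derivatives are $\frac p2$ and
$\frac q{q+1}$. If $\frac{2q}{q+1}<p<2$, then $h_p(t)<g(t)$ for $t$ slightly
less than $q+1$. This limits the method and not, by itself, the range of $p$ in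
Theorem~\ref{thm:power}.
\end{remark}

\section{Proofs of the two theorems}

\begin{proof}[Proof of Theorem~\ref{thm:power}]
Since $n\ge d$, we have $q\ge1$, so $p\le\frac{2q}{q+1}<2$ and both lemmas of the
previous section apply. Lemma~\ref{lem:row} for each row, then
Lemma~\ref{lem:chord}, then Lemma~\ref{lem:harmonic}, and finally $\rho\le d$
give
\begin{equation}\label{eq:chain}
\begin{aligned}
\sum_{j,k}|\langle v_j,v_k\rangle|^p
&\ge\sum_jh_p(m_j)\ \ge\ \sum_j\Bigl(2q+1-\frac{q(q+1)}{m_j}\Bigr)\\
&\ge(2q+1)n-q(q+1)\rho\ \ge\ (2q+1)n-q(q+1)d=B ,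
\end{aligned}
\end{equation}
by the last expression for $B$ in \eqref{eq:B}.

\emph{Equality.} Suppose the sum equals $B$. Then all inequalities in
\eqref{eq:chain} are equalities. The last one gives $\rho=d$, because
$q(q+1)>0$. The second one is an equality term by term, so $h_p(m_j)=g(m_j)$ and
$m_j\in\{q,q+1\}$ by Lemma~\ref{lem:chord}. In particular $m_j$ is an integer
and $h_p(m_j)=m_j$. The first one is an equality row by row, so
\[
\sum_k|\langle v_j,v_k\rangle|^p=h_p(m_j)=m_j
=\sum_k|\langle v_j,v_k\rangle|^2 .
\]
For $x\in[0,1]$ we have $x^p\ge x^2$, with equality only for $x\in\{0,1\}$,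
since $p<2$. Hence every $|\langle v_j,v_k\rangle|$ is $0$ or $1$. By the
equality case of the Cauchy--Schwarz inequality, any two of the lines
$\mathbb Fv_j$ are orthogonal or equal. Choose a unit vector on each of the
distinct lines. These vectors are orthonormal and span a space of dimension
$\rho=d$, so they form an orthonormal basis $e_1,\dots,e_d$, and each $v_j$ is
a unimodular multiple of some $e_i$.

The number of vectors on the line of $v_j$ is $m_j\in\{q,q+1\}$. If $r>0$,
then $q=\lfloor n/d\rfloor$ and $q+1=\lceil n/d\rceil$, as required. If $r=0$,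
the $d$ multiplicities are all at least $q$ and add up to $n=qd$, so all of
them equal $q=\lfloor n/d\rfloor=\lceil n/d\rceil$.

\emph{Converse.} Suppose that the $v_j$ lie on the lines of an orthonormal
basis as stated, with multiplicities $\mu_1,\dots,\mu_d$. Then
$|\langle v_j,v_k\rangle|$ is $1$ if $v_j$ and $v_k$ are on the same line and
$0$ otherwise, so the sum is $\sum_i\mu_i^2$. If $r=0$, all $\mu_i$ equal $q$. If
$r>0$, all $\mu_i$ are $q$ or $q+1$ and $\sum_i\mu_i=qd+r$, so exactly $r$ of them
are $q+1$. In both cases $\sum_i\mu_i^2=r(q+1)^2+(d-r)q^2=B$.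
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:kruskal}]
By \eqref{eq:B} the claimed bound is $B$, and because the inner products are
non-negative,
$\|\sum_jv_j\|^2=\sum_{j,k}|\langle v_j,v_k\rangle|$.

Let $n<d$. Then $B=n$, and as noted in the introduction the sum is at least $n$,
with equality if and only if the $v_j$ are orthonormal. This holds if and only if
the $v_j$ are distinct members of an orthonormal basis, that is, if each member
of that basis occurs $0=\lfloor n/d\rfloor$ or $1=\lceil n/d\rceil$ times.

Let $n\ge d$. The inequality is Theorem~\ref{thm:power} with $p=1$, and the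
configurations in Theorem~\ref{thm:kruskal} give equality by the same theorem.
Conversely, if equality holds, Theorem~\ref{thm:power} provides an orthonormal
basis $e_1,\dots,e_d$ such that every $v_j$ is $\pm e_i$ for some $i$ and each
line $\mathbb Re_i$ contains $\lfloor n/d\rfloor$ or $\lceil n/d\rceil$ of the
$v_j$. This number is at least $q\ge1$, so each line is occupied. Two
$v_j$ on the same line have inner product $\pm1$, hence $1$ by hypothesis, so
they are equal. After replacing $e_i$ by $-e_i$ where necessary, every $v_j$ is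
one of the $e_i$.
\end{proof}

\section{How far the exponent can be raised}

For $p=2$ the sum in Theorem~\ref{thm:power} is $\operatorname{tr}S^2$ with $S$
as in \eqref{eq:quadratic}, and, as we will see, it
can be as small as $n^2/d$, which is less than $B$ when $r>0$. For
$n=3$, $d=2$ take the three vectors at mutual angles $120^\circ$. Their sum of
$p$-th powers is $3+6\cdot2^{-p}$, which is less than $B=5$ as soon as
$p>\log_23$. So $p^*(3,2)\le\log_23<2$.

In general we look for vectors with $S=\frac ndI$, so that the sum
is exactly $n^2/d$ at $p=2$, and then lower $p$. The sum increases only at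
those inner products that are not $0$ or $\pm1$, and for $p\ge1$ each of them
contributes at most a constant times $2-p$. Before the sum reaches $B$ the total
increase must be $r(d-r)/d$. We therefore want few inner products of this kind.
If all $n^2$ of them were allowed to be fractional, we would only obtain, for
fixed $d$, that $2-p^*$ is at least of order $1/q^2$. Instead we take $q-1$
copies of an orthonormal basis and only $d+r$ further vectors. Then the number
of fractional inner products is at most of order $qd^2$.

\begin{lemma}\label{lem:frame}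
Let $0<r<d$ and $N=d+r$. There are unit vectors
$u_0,\dots,u_{N-1}\in\mathbb R^d$ with
$\sum_ju_ju_j^{T}=\frac NdI$.
\end{lemma}

\begin{proof}
Put $\theta=2\pi/N$. Let $u_j$ have the coordinates $\sqrt{2/d}\,\cos(jk\theta)$
and $\sqrt{2/d}\,\sin(jk\theta)$ for $1\le k\le\lfloor d/2\rfloor$ and, if $d$
is odd, the further coordinate $1/\sqrt d$. These are $d$ coordinates. Since
$\cos^2+\sin^2=1$, the squared norm of $u_j$ is
$\lfloor d/2\rfloor\cdot\frac2d$, plus $\frac1d$ if $d$ is odd, which is $1$.

For an integer $l$ the geometric sum $\sum_{j=0}^{N-1}e^{\sqrt{-1}\,jl\theta}$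
is $N$ if $N$ divides $l$, and $0$ otherwise. So $\sum_j\sin(jl\theta)=0$ for
all $l$, and $\sum_j\cos(jl\theta)$ is $N$ or $0$ according to whether $N$
divides $l$. For $1\le k,l\le\lfloor d/2\rfloor$ we have $0<k+l\le d<N$ and
$|k-l|<N$. The inequality $d<N$ is where $r>0$ is used. Summing the product
formulas
\begin{align*}
2\cos(jk\theta)\cos(jl\theta)&=\cos(j(k-l)\theta)+\cos(j(k+l)\theta),\\
2\sin(jk\theta)\sin(jl\theta)&=\cos(j(k-l)\theta)-\cos(j(k+l)\theta),\\
2\sin(jk\theta)\cos(jl\theta)&=\sin(j(k+l)\theta)+\sin(j(k-l)\theta)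
\end{align*}
over $j$ yields $N$ in the first two lines if $k=l$, and $0$ in the first two
lines if $k\ne l$ and in the third line always. Multiplying by
$\frac12\cdot\frac2d$, we see that among the trigonometric coordinates the
matrix $\sum_ju_ju_j^{T}$ has diagonal entries $\frac Nd$ and off-diagonal
entries $0$. If $d$ is odd, the constant coordinate has diagonal entry
$N\cdot\frac1d$, and its off-diagonal entries are multiples of
$\sum_j\cos(jk\theta)=0$ and $\sum_j\sin(jk\theta)=0$ with $0<k<N$.
\end{proof}

\begin{lemma}\label{lem:pointwise}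
If $1\le p<2$ and $|x|\le1$, then $|x|^p\le x^2+\frac{2-p}e$.
\end{lemma}

\begin{proof}
The case $x=0$ is trivial. Otherwise put $y=x^2\in(0,1]$ and
$a=p/2\in[\frac12,1)$. Using $1-e^{-z}\le z$ with $z=(1-a)\ln\frac1y$, and then
$z\ln\frac1z\le\frac1e$ with $z=y^a$,
\[
|x|^p-x^2=y^a\bigl(1-y^{1-a}\bigr)\le(1-a)\,y^a\ln\frac1y
=\frac{1-a}a\,y^a\ln\frac1{y^a}\le\frac{1-a}{ae}=\frac{2-p}{pe}\le\frac{2-p}e .
\qedhere
\]
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:exponent}]
The lower bound is Theorem~\ref{thm:power}, since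
$\frac{2q}{q+1}=2-\frac2{q+1}$. For the upper bound, let $N=d+r$ and take the
vectors $u_0,\dots,u_{N-1}$ of Lemma~\ref{lem:frame} together with $q-1$ copies
of the standard basis of $\mathbb R^d$. These are $(q-1)d+N=qd+r=n$ unit
vectors. Let $E_p$ be the sum of the $p$-th powers of the absolute values of
their inner products, and write $u_j(k)$ for the coordinates of $u_j$. Then
\[
E_p=(q-1)^2d+2(q-1)\sum_{j,k}|u_j(k)|^p+\sum_{i,j}|\langle u_i,u_j\rangle|^p .
\]
For $p=2$ the second term is $2(q-1)\sum_j\|u_j\|^2=2(q-1)N$ and the third is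
$\operatorname{tr}\bigl(\frac NdI\bigr)^2=\frac{N^2}d$, so
\[
E_2=(q-1)^2d+2(q-1)N+\frac{N^2}d=\frac{\bigl((q-1)d+N\bigr)^2}d=\frac{n^2}d .
\]
Let $1\le p<2$. We apply Lemma~\ref{lem:pointwise} to the $dN$ numbers
$u_j(k)$, each of which is counted $2(q-1)$ times, and to the $N^2$ numbers
$\langle u_i,u_j\rangle$. With $N<2d$ this gives
\[
E_p\le E_2+\frac{2-p}e\bigl(2(q-1)dN+N^2\bigr)
\le\frac{n^2}d+\frac{2-p}e\bigl(4(q-1)d^2+4d^2\bigr)
=\frac{n^2}d+\frac{4qd^2(2-p)}e .
\]
Put $\delta=\frac{e\,r(d-r)}{4qd^3}$. Since $r(d-r)\le d^2/4$, we have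
$\delta\le\frac e{16qd}<1$. So every $p$ with $0<2-p<\delta$ satisfies $1<p<2$,
and
\[
E_p<\frac{n^2}d+\frac{4qd^2}{e}\,\delta=\frac{n^2+r(d-r)}d=B .
\]
Hence \eqref{eq:pineq} fails for every $p\in(2-\delta,2)$. The exponents for
which it holds form an interval starting at $0$, so none of them exceeds
$2-\delta$, and $p^*\le2-\delta$.

Finally, $r(d-r)\ge d-1$ for $0<r<d$, so
$\frac{e(d-1)}{4d^3}\cdot\frac1q\le2-p^*\le\frac2{q+1}$. For fixed
$d\ge2$ both bounds have order $1/q$.
\end{proof}

\begin{thebibliography}{9}
\bibitem{source}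
\emph{Unit Vectors With Non-Negative Inner Products},
\texttt{https://core.ac.uk/download/577391348.pdf}.
\end{thebibliography}

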